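\title{Point sets all of whose triangulations have linearly many points of odd degree}

\begin{abstract}
We disprove the conjecture that every set of $n$ points in general position in the plane has a triangulation in which $n-o(n)$ points have even degree. For every $n$ divisible by $42$ we construct a set of $n$ points all of whose triangulations have at least $(n+408)/274$ points of odd degree, and for every $n\ge 42$ a set with at least $(n-5757)/274$ such points. The point set forces a polygon through all of its points, and all edges outside this polygon, into every triangulation. Parity then becomes a condition on a cyclic word of signs written along the polygon, and the word is chosen so that it cannot be matched against its own reversal.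
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a set of $n\ge 3$ points in the plane in \emph{general position}, that is, with no three points on a line. Let $i$ be the number of points of $S$ in the interior of the convex hull $\operatorname{Conv}(S)$; the other $h=n-i$ points are the vertices of the hull. A \emph{triangulation} of $S$ is a plane straight-line graph $G$ with vertex set $S$ and $2n+i-3$ edges. This is the largest number of edges that a plane straight-line graph on $S$ can have, and all bounded faces of $G$ are triangles (Section~\ref{sec:facts}). A point of $S$ is \emph{even} or \emph{odd} according to the parity of its degree in $G$. How many odd points can a point set force on all of its triangulations?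

Some odd points can be forced: a triangle with one point inside has a single triangulation, and all four degrees in it are $3$. Points in convex position, on the other hand, force at most two. For $n=3,4,5$ the diagonals from one vertex give $0,2,2$ odd points. For $n\ge6$ take five consecutive vertices $u,a,b,c,v$, triangulate the polygon without $a,b,c$ by induction, and add the edges $ua,ab,bc,cv,ub,bv$; then $a$ and $c$ have degree $2$, the point $b$ has degree $4$, and $u$ and $v$ gain two edges each. In general there is much local freedom: whenever two adjacent triangles form a convex quadrilateral, exchanging its diagonal for the other one changes the parity of exactly four points. One would guess that such moves carry odd points toward each other and cancel almost all of them. It is known that every $S$ has a triangulation with at least $\lfloor 2n/3\rfloor-3$ even points, and the following conjecture is posed in~\cite{even}.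

\medskip
\noindent\textbf{Conjecture.} \emph{There is a function $f(n)=o(n)$ such that for every $n\ge3$ and every set $S$ of $n$ points in the plane in general position, some triangulation of $S$ has at least $n-f(n)$ even points.}
\medskip

The conjecture is false.

\begin{theorem}\label{thm:main}
For every $k\ge1$ there is a set $S$ of $n=42k$ points in general position such that every triangulation of $S$ has at least $\frac{n+408}{274}$ points of odd degree.
\end{theorem}

On these sets every triangulation has fewer than $\frac{273}{274}n$ even points. A function $f$ as in the conjecture would satisfy $f(n)>n/274$ for all multiples $n$ of $42$, so it is not $o(n)$. To state the result for all $n$, let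
\[
e(n)=\max_{|S|=n}\ \min_{G}\ \#\{\text{odd points of }G\},
\]
where $S$ ranges over the $n$-point sets in general position and $G$ over the triangulations of $S$.

\begin{theorem}\label{thm:alln}
For every $n\ge42$,
\[
\frac{n-5757}{274}\le e(n)\le n-\lfloor 2n/3\rfloor+3 .
\]
In particular $e(n)=\Theta(n)$.
\end{theorem}

The upper bound is the known bound quoted above, which we use without proof and only here. The lower bound is proved in Section~\ref{sec:count}, where we also derive the following consequence. We do not claim that the constant $\frac1{274}$ is optimal.

\begin{corollary}\label{cor:labels}
For every $c<\frac1{274}$ and all sufficiently large $n$ there is an $n$-point set in general position all of whose triangulations have more than $cn$ odd points. Moreover, if at most $m$ points of the $n$-point set constructed for Theorem~\ref{thm:alln} are labeled ``odd'' and the others ``even'', then every triangulation violates at least $\frac{n-5757}{274}-m$ of the labels.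
\end{corollary}

Half of the idea is visible on six points. Take a square $p_0p_1p_2p_3$, a point $q_0$ just inside the midpoint of $p_0p_1$, and a point $q_2$ just inside the midpoint of $p_2p_3$ (Figure~\ref{fig:six}). No segment between two of the six points crosses a side of the flat triangles $p_0q_0p_1$ and $p_2q_2p_3$, so every triangulation contains both triangles, and what remains is to triangulate the hexagon $p_0q_0p_1p_2q_2p_3$. A triangulated hexagon has at least two \emph{ears}, triangles with two sides on the boundary. The tip of an ear cannot be $q_0$ or $q_2$, where the hexagon is reflex. So it is a corner of the square, and its degree is $3$: two hexagon edges and one forced side of the square. Six points in convex position have a triangulation without odd points, with three ears; here every ear costs an odd point.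

A triangulated polygon with few ears consists almost entirely of long strips of triangles running between two opposite stretches of its boundary. The second half of the idea is to make long strips cost odd points as well. Section~\ref{sec:sets} constructs the point sets and finds their forced edges. Section~\ref{sec:signs} treats ears and encodes parity by signs on the forced polygon. Section~\ref{sec:strips} translates a strip without odd points into a statement on two sign words, and Section~\ref{sec:word} exhibits a word for which such a strip has at most $136$ triangles.

\section{Triangulations of point sets and of polygons}\label{sec:facts}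

Two distinct segments with endpoints in $S$ \emph{cross} if they share a point that is not a common endpoint. By general position such a point is interior to both segments. A plane straight-line graph on $S$ is a set of pairwise noncrossing segments with endpoints in $S$.

\medskip
\noindent\textbf{Triangulations are maximal.} A plane straight-line graph on $S$ to which no segment can be added is connected, contains the $h$ hull edges, and has only triangles as bounded faces. If it has $E$ edges and $\Phi$ bounded faces, then $n-E+\Phi=1$ by Euler's formula and $2E=3\Phi+h$ by counting sides of faces, so $E=3n-h-3=2n+i-3$. Every plane straight-line graph on $S$ extends to a maximal one, so the triangulations are exactly the maximal graphs. In particular, a segment that is crossed by no segment with endpoints in $S$ belongs to every triangulation. From now on we write the number of edges as $3n-h-3$ and use the letter $i$ as an index.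

\medskip
\noindent\textbf{Triangulated polygons.} Let a simple polygon with $n\ge4$ vertices be divided into triangles by noncrossing diagonals, with no additional vertices. There are $n-3$ diagonals and $n-2$ triangles. Each diagonal $uv$ cuts the polygon into two polygons, each bounded by $uv$ and one of the two boundary paths between $u$ and $v$. The \emph{dual graph}, whose nodes are the triangles and whose edges join triangles sharing a diagonal, is a tree of maximum degree at most $3$; a node of degree $\kappa$ is a triangle with $\kappa$ diagonals and $3-\kappa$ boundary edges among its sides. Let the tree have $\ell$ leaves and $n_2,n_3$ nodes of degree $2,3$. From $\ell+n_2+n_3=n-2$ and $\ell+2n_2+3n_3=2(n-3)$ we get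
\begin{equation}\label{eq:tree}
n_3=\ell-2,\qquad n_2=n-2\ell .
\end{equation}
A \emph{chain} is a maximal path of nodes of degree $2$. Suppressing the nodes of degree $2$ leaves a tree with $2\ell-2$ nodes and $2\ell-3$ edges, and each chain subdivides one of these edges. So there are at most $2\ell-3$ chains.

\section{Point sets with a forced spanning polygon}\label{sec:sets}

A lower bound must hold for all triangulations of $S$, so we want point sets whose triangulations are as easy to describe as those of a convex polygon, but whose parities we can influence. We start from a convex polygon and put zero, one or two points very close to each edge. The edges among these points and the ends of the nearby hull edge will be forced, and each forced edge shifts the parity of its endpoints.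

\subsection*{The construction}

Let $P$ be a strictly convex polygon with vertices $p_0,\dots,p_{h-1}$ in counterclockwise order, $h\ge4$, indices modulo $h$. Let $e_i=p_ip_{i+1}$, let $L_i$ be the length of $e_i$, $L=\min_iL_i$, and $\Lambda=\operatorname{diam}P\ge L$. With $\nu_i$ the inner unit normal of $e_i$, put
\[
[x,y]_i=p_i+x\,(p_{i+1}-p_i)+y\,\nu_i .
\]
Thus $y$ is the signed distance from the line of $e_i$, the \emph{height}, while $x$ is measured in units of $L_i$.

We first fix a scale at which the neighborhoods of different edges do not interfere. Let $K_i$ be the union of $\{p_m: m\ne i,i+1\}$ and of the segments $\{[x,0]_j: 0.24\le x\le 0.55\}$ for $j\ne i$. The set $K_i$ is compact, lies in $P$, and avoids $e_i$, which is the intersection of $P$ with the line of $e_i$. So there is $\delta>0$ such that every $K_i$ has distance at least $2\delta$ from the line of $e_i$. Fix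
\begin{equation}\label{eq:eps}
0<\varepsilon<\frac{\delta L}{100\Lambda},\qquad\text{so that in particular }\varepsilon<\frac{\delta}{100}.
\end{equation}

Now give every edge $e_i$ a \emph{type} $\tau_i\in\{\mathsf B,\mathsf Q,\mathsf F\}$ and add \emph{extra points} as follows (Figure~\ref{fig:blocks}).
\begin{itemize}
\item Type $\mathsf B$: no extra point.
\item Type $\mathsf Q$: one point $q_i=[x,y]_i$ with $0.45<x<0.55$ and $0.9\varepsilon<y<1.1\varepsilon$.
\item Type $\mathsf F$: a point $c_i=[x,y]_i$ with $0.24<x<0.26$ and $3.9\varepsilon<y<4.1\varepsilon$, and a point $d_i=[x,y]_i$ with $0.45<x<0.55$ and $0.9\varepsilon<y<1.1\varepsilon$.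
\end{itemize}
Each extra point ranges over a nonempty open set. We choose them one after another, each off the finitely many lines spanned by the vertices of $P$ and the extra points chosen before. The resulting set $S$ of $n$ points is in general position. \emph{Block $i$} consists of $p_i$, $p_{i+1}$ and the extra points of $e_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[very thick] (0,0)--(2.4,0);
\draw[dashed] (3.4,0)--(6,0);
\draw[very thick] (3.4,0)--(4.7,0.5)--(6,0);
\draw[dashed] (7,0)--(10,0) (7,0)--(8.5,0.5);
\draw[very thick] (7,0)--(7.75,1.8)--(8.5,0.5)--(10,0);
\foreach \p in {(0,0),(2.4,0),(3.4,0),(4.7,0.5),(6,0),(7,0),(7.75,1.8),(8.5,0.5),(10,0)} \fill \p circle (1.6pt);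
\foreach \x in {0,3.4,7} \node[below] at (\x,0) {$p_i$};
\foreach \x in {2.4,6,10} \node[below] at (\x,0) {$p_{i+1}$};
\node[above] at (4.7,0.5) {$q_i$};
\node[above] at (7.75,1.8) {$c_i$};
\node[above right] at (8.45,0.5) {$d_i$};
\node at (1.2,0.25) {$+$};
\node at (3.95,0.48) {$-$}; \node at (5.45,0.48) {$-$};
\node at (7.15,1) {$+$}; \node at (8.35,1.25) {$+$}; \node at (9.4,0.45) {$-$};
\node at (1.2,-0.7) {$\mathsf B$}; \node at (4.7,-0.7) {$\mathsf Q$}; \node at (8.5,-0.7) {$\mathsf F$};
\end{tikzpicture}
\caption{The three types of blocks at a hull edge $p_ip_{i+1}$, with heights greatly exaggerated; the rest of the point set lies far above. Thick edges belong to the polygon $\Gamma$ through all points, dashed edges are the forced outer edges. The sign at an edge of $\Gamma$ is $+$ or $-$ according to whether an even or odd number of dashed edges separates it from the outside of the hull.}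
\label{fig:blocks}
\end{figure}

Fix $i$ and use the coordinates $x,y$ of $e_i$. A point of $S$ outside block $i$ lies in $K_i$ or within distance $4.1\varepsilon$ of a point of $K_i$, so its height is at least $2\delta-4.1\varepsilon$. With \eqref{eq:eps} this gives
\begin{equation}\label{eq:heights}
y>\delta\ \text{ outside block } i,\qquad 0\le y\le 4.1\varepsilon<\delta\ \text{ in block } i ,
\end{equation}
and the extra points of block $i$ have $y>0$. An extra point therefore has positive height over every edge of $P$. So all extra points lie in the interior of $P$, the hull of $S$ is $P$, and there are $n-h$ extra points.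

In a block of type $\mathsf F$ the point $d_i$ lies in the interior of the triangle $p_ic_ip_{i+1}$. Indeed $x(c_i)<x(d_i)<1$, and over $x=x(d_i)$ the side $c_ip_{i+1}$ has height
\[
y(c_i)\,\frac{1-x(d_i)}{1-x(c_i)}\ge 3.9\varepsilon\cdot\frac{0.45}{0.76}>1.1\varepsilon>y(d_i)>0 .
\]

Let $\Gamma$ be the closed polygonal curve obtained from the boundary of $P$ by replacing $e_i$ with the path $p_iq_ip_{i+1}$ if $\tau_i=\mathsf Q$ and with the path $p_ic_id_ip_{i+1}$ if $\tau_i=\mathsf F$. It visits each point of $S$ exactly once and has $n$ edges. The \emph{outer edges} are the segments $e_i$ for $\tau_i\in\{\mathsf Q,\mathsf F\}$ and $p_id_i$ for $\tau_i=\mathsf F$. Each block has as many outer edges as extra points, so there are $n-h$ outer edges.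

\subsection*{Forced edges}

\begin{lemma}\label{lem:forced}
No edge of $\Gamma$ and no outer edge is crossed by a segment with endpoints in $S$.
\end{lemma}

\begin{proof}
A hull edge is not crossed, because all of $S$ lies on one side of it. This settles the blocks of type $\mathsf B$. Let $\tau_i\in\{\mathsf Q,\mathsf F\}$, let $a_i$ be the highest point of block $i$, that is, $q_i$ or $c_i$, and let $T_i$ be the closed triangle $p_ia_ip_{i+1}$. The edges of $\Gamma$ and the outer edges that belong to block $i$ lie in $T_i$, and $T_i$ lies in the strip $0\le y\le4.1\varepsilon$. Let $uv$ be a segment with endpoints in $S$.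

If $u$ and $v$ are both in block $i$, then either the block has three points, or it has four points of which one lies inside the triangle formed by the others. In both cases no two segments within the block cross. If $u$ and $v$ are both outside block $i$, then $y>\delta$ on $uv$ by \eqref{eq:heights}, so $uv$ misses $T_i$.

Let $u$ be in block $i$ and $v$ outside. Then $y(v)>\delta>y(u)$, the height increases strictly from $u$ to $v$, and since $|uv|\le\Lambda$ every point $z$ of $uv$ satisfies
\begin{equation}\label{eq:steep}
L_i\,|x(z)-x(u)|\le|uz|\le\Lambda\,\frac{y(z)-y(u)}{y(v)-y(u)} .
\end{equation}
This says that $uv$ is much steeper than the sides of $T_i$. We go through the possible points $u$.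

\emph{Case $u=p_i$.} By \eqref{eq:steep}, the point of $uv$ at height $y>0$ has $L_i|x|\le\Lambda y/\delta$. A point of $T_i$ at height $y>0$ lies on or to the right of the side $p_ia_i$, so $x\ge y\,x(a_i)/y(a_i)\ge 0.24\,y/(4.1\varepsilon)$ for both types, and \eqref{eq:eps} gives
\[
L_ix\ge\frac{0.24\,L\,y}{4.1\varepsilon}>\frac{24}{4.1}\cdot\frac{\Lambda y}{\delta}>\frac{\Lambda y}{\delta}.
\]
Hence $uv\cap T_i=\{p_i\}$.

\emph{Case $u=p_{i+1}$.} The same computation applies to $1-x$ in place of $x$, because $1-x(a_i)\ge0.45>0.24$. Hence $uv\cap T_i=\{p_{i+1}\}$.

\emph{Case $u=a_i$.} This is the unique highest point of $T_i$, so $uv\cap T_i=\{a_i\}$.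

In these three cases $uv$ meets a segment of block $i$ at most in the point $u$ of $S$, which by general position is then a common endpoint.

\emph{Case $u=d_i$.} Now $uv$ does run through $T_i$. For $z\in uv\cap T_i$ we have $y(z)\le4.1\varepsilon$, and \eqref{eq:steep} and \eqref{eq:eps} give
\[
L_i\,|x(z)-x(d_i)|\le\frac{4.1\varepsilon\Lambda}{\delta-4.1\varepsilon}<\frac{0.041\,\delta L}{0.959\,\delta}<0.1\,L_i .
\]
So $0.35<x(z)<0.65$ and $y(z)\ge y(d_i)>0$. Therefore $uv$ misses $p_ic_i$, on which $x<0.26$, and it misses $e_i$. The remaining segments $p_id_i$, $c_id_i$, $d_ip_{i+1}$ share the endpoint $d_i$ with $uv$, so by general position $uv$ does not cross them. (It may cross $c_ip_{i+1}$, which is neither an edge of $\Gamma$ nor an outer edge.)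
\end{proof}

By Lemma~\ref{lem:forced} the edges of $\Gamma$ do not cross each other, so $\Gamma$ is a simple polygon. Let $M$ be the open region bounded by $\Gamma$. It contains no point of $S$.

\begin{proposition}\label{prop:structure}
Every triangulation $G$ of $S$ consists of the $n$ edges of $\Gamma$, the $n-h$ outer edges, and $n-3$ diagonals that triangulate the $n$-gon $M$. The outer edges do not meet $M$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:forced} and maximality, $G$ contains $\Gamma$ and the outer edges. An edge of $G$ not on $\Gamma$ meets $\Gamma$ only at its endpoints, so apart from them it lies in $M$ or outside the closure of $M$. The faces of $G$ are triangles, so the edges in $M$ triangulate the $n$-gon and there are $n-3$ of them. This leaves $(3n-h-3)-n-(n-3)=n-h$ edges outside. It remains to show that the $n-h$ outer edges lie outside $M$.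

The open set $M$ is contained in the interior of $P$, so it misses the hull edges. Let $\tau_i=\mathsf F$ and let $\Delta$ be the closed triangle $p_id_ip_{i+1}$. Its points have height at most $y(d_i)$, so by \eqref{eq:heights} and $y(c_i)>y(d_i)$ it contains no point of $S$ other than its vertices. A segment with endpoints in $S$ that meets the interior of $\Delta$ would meet the boundary of $\Delta$ in two points, not both vertices, and so would cross a side of $\Delta$. The sides are uncrossed, so $\Gamma$ avoids the interior of $\Delta$. It also avoids the relative interiors of $p_id_i$ and $e_i$, which are uncrossed and are not edges of $\Gamma$. Hence one can walk from the midpoint of $p_id_i$ through $\Delta$ and across $e_i$ to the outside of $P$ without meeting $\Gamma$, and $p_id_i$ lies outside $M$.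
\end{proof}

For the rest of the paper $G$ is a triangulation of such a set $S$, ``triangle'' means a face of $G$ in $M$, and the dual tree is that of the triangulated polygon $M$. For $v\in S$ let $\operatorname{out}(v)$ and $\operatorname{diag}(v)$ be the numbers of outer edges and of diagonals at $v$. By Proposition~\ref{prop:structure},
\begin{equation}\label{eq:deg}
\deg v=2+\operatorname{out}(v)+\operatorname{diag}(v),
\end{equation}
and $\operatorname{out}(v)$ does not depend on $G$. We have $\operatorname{out}(q_i)=\operatorname{out}(c_i)=0$, $\operatorname{out}(d_i)=1$, and $\operatorname{out}(p_i)=r(\tau_{i-1})+l(\tau_i)$, where $l(\tau)$ and $r(\tau)$ count the outer edges of a block of type $\tau$ at its first and at its last hull vertex: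
\begin{equation}\label{eq:lr}
l(\mathsf B)=0,\quad l(\mathsf Q)=1,\quad l(\mathsf F)=2;\qquad r(\mathsf B)=0,\quad r(\mathsf Q)=r(\mathsf F)=1 .
\end{equation}

\section{Ears and signs}\label{sec:signs}

\subsection*{Ears}

A leaf of the dual tree has two sides on $\Gamma$. They share a vertex $v$, the \emph{tip} of the leaf, so the leaf is the triangle $v^-vv^+$, where $v^-,v^+$ are the neighbors of $v$ on $\Gamma$ and $v^-v^+$ is a diagonal. A tip has no diagonals, so its parity is decided by $\operatorname{out}(v)$ alone. We therefore call a hull vertex $p_i$ \emph{admissible} if $\operatorname{out}(p_i)$ is odd. By \eqref{eq:lr} this happens exactly when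
\begin{equation}\label{eq:adm}
\tau_{i-1}\tau_i\in\{\mathsf{BQ},\ \mathsf{QB},\ \mathsf{QF},\ \mathsf{FB},\ \mathsf{FF}\}.
\end{equation}

\begin{lemma}\label{lem:ears}
The tip of a leaf of the dual tree is an odd point or an inadmissible hull vertex. Different leaves have different tips.
\end{lemma}

\begin{proof}
If the tip $v$ were $q_i$ or $c_i$, then $v^-v^+$ would be $e_i$ or $p_id_i$. These are outer edges and not diagonals, by Proposition~\ref{prop:structure}. So $v=d_i$ or $v=p_i$ for some $i$. The leaf fills the whole angle of $M$ at $v$, so it is the only triangle at $v$. Hence $v$ determines the leaf, $\operatorname{diag}(v)=0$, and $\deg v=2+\operatorname{out}(v)$ by \eqref{eq:deg}. This is $3$ for $v=d_i$ and odd for an admissible $p_i$.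
\end{proof}

Admissibility cannot be dropped. If all types are $\mathsf B$, then $S$ is in convex position, no hull vertex is admissible, and two odd points suffice by Section~\ref{sec:intro}.

\subsection*{Signs}

The parity of a point depends on the number of diagonals at it, which varies with $G$ in a way that is hard to follow directly. A coloring of the triangles turns it into a comparison between neighbors along $\Gamma$. Since the dual graph is a tree, there is a coloring $\chi$ of the triangles by $\pm1$ in which triangles sharing a diagonal have opposite colors; fix one. Each edge $g$ of $\Gamma$ is a side of exactly one triangle $t_g$. Let $g,g'$ be the two edges of $\Gamma$ at $v$. The $\operatorname{diag}(v)+1$ triangles at $v$ form a fan from $t_g$ to $t_{g'}$ in which consecutive triangles share a diagonal, so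
\begin{equation}\label{eq:fan}
\chi(t_g)\chi(t_{g'})=(-1)^{\operatorname{diag}(v)} .
\end{equation}
To account for the outer edges in the same way, we give the edges of $\Gamma$ signs $w(g)=\pm1$, written $+$ and $-$, that depend only on the types. Read counterclockwise, they are
\[
\mathsf B:\ {+}\qquad\quad \mathsf Q:\ {-}{-}\qquad\quad \mathsf F:\ {+}{+}{-}\quad(\text{on }p_ic_i,\ c_id_i,\ d_ip_{i+1}),
\]
as in Figure~\ref{fig:blocks}. The cyclic word formed by these $n$ signs is the \emph{sign word} of $\Gamma$. Put $s(g)=\chi(t_g)\,w(g)$.

\begin{lemma}\label{lem:signs}
If $g,g'$ are the two edges of $\Gamma$ at $v$, then $s(g)s(g')=(-1)^{\deg v}$. That is, $s$ changes along $\Gamma$ exactly at the odd points.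
\end{lemma}

\begin{proof}
We claim that $w(g)w(g')=(-1)^{\operatorname{out}(v)}$. At $q_i$ the signs are ${-}{-}$ and at $c_i$ they are ${+}{+}$, with $\operatorname{out}=0$; at $d_i$ they are ${+}{-}$, with $\operatorname{out}=1$. The first signs of $\mathsf B,\mathsf Q,\mathsf F$ are $+,-,+$, which equals $(-1)^{l(\tau)}$, and the last signs are $+,-,-$, which equals $(-1)^{r(\tau)}$. So at $p_i$ the product is $(-1)^{r(\tau_{i-1})+l(\tau_i)}=(-1)^{\operatorname{out}(p_i)}$. Multiplying the claim by \eqref{eq:fan} and using \eqref{eq:deg} gives the lemma.
\end{proof}

Along a stretch of $\Gamma$ without odd points, then, the colors $\chi(t_g)$ are prescribed by the sign word up to one common factor $\pm1$.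

\begin{example}\label{ex:six}
Let $P$ be a square with types $\mathsf{QBQB}$. This is the six-point set of Section~\ref{sec:intro}, all hull vertices are admissible, and the sign word on $p_0q_0$, $q_0p_1$, $p_1p_2$, $p_2q_2$, $q_2p_3$, $p_3p_0$ is ${-}{-}{+}{-}{-}{+}$. Take the diagonals $q_0p_2$, $q_0q_2$, $q_2p_0$ (Figure~\ref{fig:six}). The dual tree is the path $q_0p_1p_2$, $q_0p_2q_2$, $q_0q_2p_0$, $p_0q_2p_3$, colored $+,-,+,-$. On the six edges of $\Gamma$ the colors $\chi(t_g)$ are ${+}{+}{+}{-}{-}{-}$, so the values of $s$ are ${-}{-}{+}{+}{+}{-}$. They change at $p_1$ and $p_3$. These are the two tips, of degree $3$, and the other four points have degree $4$.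
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (p0) at (0,0); \coordinate (p1) at (3,0);
\coordinate (p2) at (3,3); \coordinate (p3) at (0,3);
\coordinate (q0) at (1.6,0.5); \coordinate (q2) at (1.45,2.5);
\fill[gray!25] (q0)--(p1)--(p2)--cycle;
\fill[gray!25] (q0)--(q2)--(p0)--cycle;
\draw[dashed] (p0)--(p1) (p2)--(p3);
\draw (q0)--(p2) (q0)--(q2) (q2)--(p0);
\draw[very thick] (p0)--(q0)--(p1)--(p2)--(q2)--(p3)--cycle;
\foreach \p in {p0,p2,q0,q2} \fill (\p) circle (1.6pt);
\foreach \p in {p1,p3} \draw[fill=white,thick] (\p) circle (2pt);
\node[below left] at (p0) {$p_0$}; \node[below right] at (p1) {$p_1$};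
\node[above right] at (p2) {$p_2$}; \node[above left] at (p3) {$p_3$};
\node[below] at (q0) {$q_0$}; \node[above] at (q2) {$q_2$};
\node at (1.05,0.16) {\small$-$}; \node at (2.15,0.14) {\small$-$};
\node at (2,2.85) {\small$-$}; \node at (0.9,2.85) {\small$-$};
\node at (3.2,1.5) {\small$+$}; \node at (-0.2,1.5) {\small$+$};
\end{tikzpicture}
\caption{A square with two extra points near opposite sides (types $\mathsf{QBQB}$). The thick hexagon $\Gamma$ and the two dashed sides lie in every triangulation; the thin diagonals are one possible choice. The signs are the values of $w$; shaded triangles have color $+1$, the other two triangles of the hexagon have color $-1$. The two hollow points are the tips of the ears and the only odd points.}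
\label{fig:six}
\end{figure}

\section{Strips and alternating shuffles}\label{sec:strips}

If $G$ has few odd points and the hull vertices are admissible, then the dual tree has few leaves, and by \eqref{eq:tree} almost all triangles lie in few chains. We describe how a chain sits in $M$.

Let $t_1,\dots,t_r$ be a chain; we think of the index $m$ of $t_m$ as time. Each $t_m$ has one side on $\Gamma$ and two diagonals $\lambda_{m-1},\lambda_m$, numbered so that $\lambda_m$ is shared by $t_m$ and $t_{m+1}$ for $1\le m<r$. Name the ends of $\lambda_0=u_0v_0$ so that the part of $M$ on the side of $t_1$ is bounded by $\lambda_0$ and the counterclockwise path of $\Gamma$ from $u_0$ to $v_0$. The third vertex $z$ of $t_1$ is an inner vertex of this path, and exactly one of $u_0z$, $zv_0$ is an edge of $\Gamma$. In the first case $z$ is the counterclockwise successor of $u_0$ and we put $u_1=z$, $v_1=v_0$; in the second case $z$ is the clockwise successor of $v_0$ and we put $u_1=u_0$, $v_1=z$. In both cases $\lambda_1=u_1v_1$, and the part of $M$ beyond $\lambda_1$ is bounded by $\lambda_1$ and the counterclockwise path from $u_1$ to $v_1$. So the step can be repeated, and $\lambda_m=u_mv_m$ for all $m$, where at each time either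 $u$ moves one edge counterclockwise or $v$ moves one edge clockwise. The edges of $\Gamma$ on the triangles of the chain thus form two paths: the \emph{forward} path traced by $u$ and the \emph{backward} path traced by $v$.

A \emph{run} is a sequence of consecutive triangles of a chain. Its forward edges are consecutive on the forward path, and its backward edges are consecutive on the backward path. Reading the signs $w$ in the order of time gives the \emph{forward word} $\alpha$ and the \emph{backward word} $\beta$ of the run. A \emph{piece} is a run on which $s$ equals a constant $s_1$ on the forward edges and a constant $s_2$ on the backward edges; if one kind of edge does not occur, its constant is chosen arbitrarily. The two constants need not agree, since a single odd point at each end of the strip is enough to make them differ. In Example~\ref{ex:six} the chain $q_0p_2q_2$, $q_0q_2p_0$ has $u_0=p_2$, $v_0=q_0$, the forward edge $p_2q_2$ with $s_1=+1$, and the backward edge $q_0p_0$ with $s_2=-1$.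

What the geometry tells us about a piece is a property of its two words. A \emph{factor} of a word is a contiguous, possibly empty, subword; $|\xi|$ is the length of a finite word $\xi$ of signs, $\Sigma\xi$ is the sum of its letters, and $\bar\xi$ is its reversal.

\begin{definition}\label{def:shuffle}
A \emph{shuffle} of two finite words $\alpha,\beta$ of signs is an order of reading all their letters, one at each time, such that each word is read from left to right. For $\sigma=\pm1$ the shuffle is \emph{$\sigma$-alternating} if the sequence that is read alternates in sign after each letter of $\beta$ is multiplied by $\sigma$.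
\end{definition}

A sum of consecutive terms of an alternating sequence is $-1$, $0$ or $1$. So if $\alpha',\beta'$ are the factors of $\alpha,\beta$ read during some time interval of a $\sigma$-alternating shuffle, then
\begin{equation}\label{eq:balance}
|\Sigma\alpha'+\sigma\,\Sigma\beta'|\le1 .
\end{equation}

\begin{lemma}\label{lem:piece}
The forward word $\alpha$ and the backward word $\beta$ of a piece have a $\sigma$-alternating shuffle with $\sigma=s_1s_2$, and the piece has $|\alpha|+|\beta|$ triangles.
\end{lemma}

\begin{proof}
Each triangle has exactly one side on $\Gamma$, so time defines a shuffle with one letter for each triangle. From $\chi(t_g)=s(g)w(g)$ we get $s_1\chi(t_g)=w(g)$ for forward edges and $s_1\chi(t_g)=\sigma w(g)$ for backward edges, and $\chi$ alternates along the chain.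
\end{proof}

The forward word is read counterclockwise and the backward word clockwise. So if the sign word is periodic with period $W$ and $\omega=\cdots WWW\cdots$, then $\alpha$ is a factor of $\omega$ and $\beta$ is a factor of the reversal $\bar\omega$. We need a period $W$, coming from an admissible sequence of types, for which alternating shuffles of such factors have bounded length for both values of $\sigma$. Picture a word as the graph of its partial sums. By \eqref{eq:balance}, for $\sigma=-1$ the two graphs are traversed so that they rise and fall together up to an error of $1$, and for $\sigma=+1$ one falls while the other rises.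

\begin{example}\label{ex:QB}
Take the types $(\mathsf{QB})^m$, so $W={-}{-}{+}$, and $\bar\omega$ is a shift of $\omega$. A factor of length $\mu$ has at most $(\mu+2)/3$ letters $+$, so its sum is at most $2(\mu+2)/3-\mu=(4-\mu)/3$. For $\sigma=+1$, inequality \eqref{eq:balance} applied to the whole shuffle gives $-1\le(8-|\alpha|-|\beta|)/3$, so a piece has at most $11$ triangles. For $\sigma=-1$ there is no bound on the level of words. Any word $\alpha$ has a $(-1)$-alternating shuffle with $\beta=\alpha$: the first letters of the two words contribute one $+$ and one $-$, so do the second letters, and so on; in each pair read first the letter that contributes $+$. Here every factor of $\omega$ is also a factor of $\bar\omega$, so the shuffles can be arbitrarily long.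
\end{example}

The sign word must therefore differ from its mirror image. This is the reason for having three types. By \eqref{eq:adm}, in an admissible cyclic sequence $\mathsf B$ is followed by $\mathsf Q$ and $\mathsf Q$ is preceded by $\mathsf B$, so the only admissible sequences with at most two types are $(\mathsf{QB})^m$ and $\mathsf F^h$. Their periods ${-}{-}{+}$ and ${+}{+}{-}$ both give an $\omega$ that is a shift of $\bar\omega$. With all three types we can combine long falls, made of ${-}{-}{+}$, with long rises, made of ${+}{+}{-}$. One fall and one rise per period are still not enough, because the reversed word again consists of that fall and that rise in turn.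

\begin{example}\label{ex:DU}
The admissible period $(\mathsf{QB})^3\mathsf Q\mathsf F^6\mathsf B$ has the sign word $DU$ with $D=({-}{-}{+})^3{-}{-}$ and $U=({+}{+}{-})^6{+}$. Take $\alpha=(DU)^m$ and $\beta=(\bar D\bar U)^m$, which is a factor of $\bar\omega$, and let $\sigma=-1$. Since $\bar D=D$, the shuffle of Example~\ref{ex:QB} reads $D$ and $\bar D$ as $({+}{-})^{11}$. Write $U={+}({+}{-}{+})^6$; then $\bar U$ with all signs changed is $({-}{+}{-})^6{-}$. Read one letter of $U$, then six times three letters of $\bar U$ followed by three letters of $U$, then the last letter of $\bar U$. This gives $({+}{-})^{19}$. Repeating, we get arbitrarily long $(-1)$-alternating shuffles.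
\end{example}

Falls and rises alternate, so the next case is two falls and two rises per period. If their heights differ enough to be told apart despite the error in \eqref{eq:balance}, the cyclic order of the four segments distinguishes the word from its reversal.

\section{A word that cannot follow its reversal}\label{sec:word}

Take the sequence of types
\[
\Pi=(\mathsf{QB})^3\,\mathsf Q\,\mathsf F^6\,\mathsf B\;\mathsf Q\mathsf B\mathsf Q\,\mathsf F^2\,\mathsf B .
\]
It has $20$ letters, begins with $\mathsf Q$ and ends with $\mathsf B$. All consecutive pairs in $\Pi\Pi$ are in the list \eqref{eq:adm}. The parts $(\mathsf{QB})^3\mathsf Q$, $\mathsf F^6\mathsf B$, $\mathsf{QBQ}$, $\mathsf F^2\mathsf B$ give the sign word $W=D_5\,U_7\,D_3\,U_3$, where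
\[
D_5=({-}{-}{+})^3{-}{-},\quad U_7=({+}{+}{-})^6{+},\quad D_3=({-}{-}{+}){-}{-},\quad U_3=({+}{+}{-})^2{+}.
\]
These words have lengths $11,19,5,7$, so $|W|=42$, and sums $-5,+7,-3,+3$. Let $\omega=\cdots WWW\cdots$, divided into the \emph{segments} $D_5,U_7,D_3,U_3$, and let $\bar\omega$ be its reversal, divided into the reversed segments. The words $D_5,D_3$ and their reversals are \emph{falls}; $U_7,U_3$ and their reversals are \emph{rises}. In both words falls and rises alternate, and the orders are
\begin{equation}\label{eq:order}
\omega=\cdots D_5\,U_7\,D_3\,U_3\,D_5\cdots,\qquad
\bar\omega=\cdots\bar D_5\,\bar U_3\,\bar D_3\,\bar U_7\,\bar D_5\cdots .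
\end{equation}
In $\omega$ the deep fall is followed at once by the high rise; in $\bar\omega$ a small rise and a small fall come between them (Figure~\ref{fig:profile}). For every factor of $\omega$ or $\bar\omega$ we fix one occurrence, so that it makes sense to say that the factor \emph{meets} a segment (shares a position with it) or \emph{contains} it (covers all of its positions).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.27cm,y=0.24cm]
\foreach \x in {0,11,30,35,42} \draw[dotted] (\x,-5.5)--(\x,4.5);
\draw[thick] (0,0)--(2,-2)--(3,-1)--(5,-3)--(6,-2)--(8,-4)--(9,-3)--(11,-5)--(13,-3)--(14,-4)--(16,-2)--(17,-3)--(19,-1)--(20,-2)--(22,0)--(23,-1)--(25,1)--(26,0)--(28,2)--(29,1)--(30,2)--(32,0)--(33,1)--(35,-1)--(37,1)--(38,0)--(40,2)--(41,1)--(42,2);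
\node at (5.5,3.7) {$D_5$}; \node at (20.5,3.7) {$U_7$}; \node at (32.5,3.7) {$D_3$}; \node at (38.5,3.7) {$U_3$};
\node at (-2,0) {$\omega$};
\begin{scope}[yshift=-2.8cm]
\foreach \x in {0,11,18,23,42} \draw[dotted] (\x,-5.5)--(\x,4.5);
\draw[thick] (0,0)--(2,-2)--(3,-1)--(5,-3)--(6,-2)--(8,-4)--(9,-3)--(11,-5)--(12,-4)--(13,-5)--(15,-3)--(16,-4)--(18,-2)--(20,-4)--(21,-3)--(23,-5)--(24,-4)--(25,-5)--(27,-3)--(28,-4)--(30,-2)--(31,-3)--(33,-1)--(34,-2)--(36,0)--(37,-1)--(39,1)--(40,0)--(42,2);
\node at (5.5,3.7) {$\bar D_5$}; \node at (14.5,3.7) {$\bar U_3$}; \node at (20.5,3.7) {$\bar D_3$}; \node at (32.5,3.7) {$\bar U_7$};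
\node at (-2,0) {$\bar\omega$};
\end{scope}
\end{tikzpicture}
\caption{Partial sums of one period of the sign word $\omega$ (top) and of its reversal $\bar\omega$ (bottom), each starting at the fall of depth $5$; a letter $+$ is a step up and a letter $-$ a step down. In $\omega$ this fall is followed directly by the rise of height $7$, in $\bar\omega$ a rise and a fall of height $3$ intervene.}
\label{fig:profile}
\end{figure}

\begin{lemma}\label{lem:segments}
In a fall $\varphi$ every factor has sum in $[\Sigma\varphi,1]$, and every prefix and every suffix has sum at most $0$. In a rise $\rho$ every factor has sum in $[-1,\Sigma\rho]$, and every prefix and every suffix has sum at least $0$.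
\end{lemma}

\begin{proof}
The statements are invariant under reversal, so we may take the segments of $\omega$. Let $\rho=({+}{+}{-})^\mu{+}$ with $\mu\in\{2,6\}$, so $\Sigma\rho=\mu+1$. Prefixes of length $3q,\,3q+1,\,3q+2$ have sums $q,\,q+1,\,q+2$. Since $|\rho|=3\mu+1$, we have $q\le\mu$, and $q\le\mu-1$ for length $3q+2$. So all prefix sums lie in $[0,\Sigma\rho]$. A suffix has sum $\Sigma\rho$ minus a prefix sum, which is at least $0$, and a factor has sum equal to a difference of two prefix sums, which is at most $\Sigma\rho$. No two letters $-$ are adjacent in $\rho$, so a factor has at most one more $-$ than $+$, and its sum is at least $-1$.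

Let $\varphi=({-}{-}{+})^\mu{-}{-}$ with $\mu\in\{1,3\}$, so $\Sigma\varphi=-\mu-2$. Prefixes of length $3q,\,3q+1,\,3q+2$ have sums $-q,\,-q-1,\,-q-2$ with $q\le\mu$, so all prefix sums lie in $[\Sigma\varphi,0]$. Hence suffixes have sum at most $0$ and factors have sum at least $\Sigma\varphi$. No two letters $+$ are adjacent in $\varphi$, so factors have sum at most $1$.
\end{proof}

While one word of a shuffle stays inside a single segment, Lemma~\ref{lem:segments} and \eqref{eq:balance} bound the sums of all factors read in the other word by $2$ on one side. The next lemma locates a word with such a bound.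

\begin{lemma}\label{lem:locate}
Let $\xi$ be a factor of $\bar\omega$.
\begin{itemize}
\item[(a)] If all factors of $\xi$ have sum at least $-2$, then $\xi$ contains no fall. If moreover $\Sigma\xi\ge4$, then $\xi$ meets a segment $\bar U_7$.
\item[(b)] If all factors of $\xi$ have sum at most $2$, then $\xi$ contains no rise and $\Sigma\xi\ge-5$. If moreover $\Sigma\xi\le-4$, then $\xi$ meets a segment $\bar D_5$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A fall has sum at most $-3$, so $\xi$ contains none. Between two rises lies a fall, so $\xi$ meets at most one rise. If it meets none, it is a factor of a fall and $\Sigma\xi\le1$. If it meets the rise $\rho$, then $\xi=\xi_1\xi_2\xi_3$, where $\xi_2$ is a factor of $\rho$, $\xi_1$ is a suffix of the preceding fall and $\xi_3$ is a prefix of the following fall. By Lemma~\ref{lem:segments}, $\Sigma\xi\le\Sigma\xi_2\le\Sigma\rho$. So $\Sigma\xi\ge4$ forces the second case with $\Sigma\rho=7$.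

(b) A rise has sum at least $3$, so $\xi$ contains none and meets at most one fall. If it meets none, it is a factor of a rise and $\Sigma\xi\ge-1$. If it meets the fall $\varphi$, then $\xi$ is a suffix of a rise, followed by a factor of $\varphi$, followed by a prefix of a rise, so $\Sigma\xi\ge\Sigma\varphi\ge-5$. If $\Sigma\xi\le-4$, we are in the second case with $\Sigma\varphi=-5$.
\end{proof}

\begin{proposition}\label{prop:short}
Let $\alpha$ be a factor of $\omega$ and $\beta$ a factor of $\bar\omega$. If they have a $\sigma$-alternating shuffle for some $\sigma=\pm1$, then $|\alpha|\le68$ and $|\beta|\le68$.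
\end{proposition}

\begin{proof}
Let $U'=({+}{+}{-})^5{+}{+}$ be the prefix of $U_7$ of length $17$. It has the same sum $7$ as $U_7$, and $|D_5U'|=28$. Suppose $|\alpha|\ge69$. Since $\omega$ has period $42$, a segment $D_5$ begins at one of the first $42$ positions of $\alpha$, and from there on $\alpha$ has at least $69-41=28$ letters. So $\alpha$ contains this segment $D_5$ and the prefix $U'$ of the next segment.

Let $I_1$ be the time interval from the first to the last letter of this $D_5$, and let $I_2$ be the interval that begins right after $I_1$ and ends with the last letter of $U'$. The letters of $\alpha$ read in $I_1$ and $I_2$ form exactly $D_5$ and $U'$. Let $\beta_1,\beta_2$ be the factors of $\beta$ read in $I_1,I_2$; then $\beta_1\beta_2$ is a factor of $\bar\omega$. A nonempty factor $\beta'$ of $\beta_1$ is what is read of $\beta$ between its own first and last letter, and in that interval a factor $\alpha'$ of $D_5$ is read, with $\Sigma\alpha'\le1$. In the same way a nonempty factor $\beta'$ of $\beta_2$ is accompanied by a factor $\alpha'$ of $U_7$, with $\Sigma\alpha'\ge-1$.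

\emph{Case $\sigma=+1$.} By \eqref{eq:balance}, every nonempty factor $\beta'$ of $\beta_2$ has $\Sigma\beta'\le1-\Sigma\alpha'\le2$, so $\Sigma\beta_2\ge-5$ by Lemma~\ref{lem:locate}(b). But \eqref{eq:balance} for $I_2$ gives $\Sigma\beta_2\le1-7=-6$.

\emph{Case $\sigma=-1$.} Now \eqref{eq:balance} reads $|\Sigma\alpha'-\Sigma\beta'|\le1$. Every nonempty factor of $\beta_1$ has sum at most $1+1=2$, and $\Sigma\beta_1\le-5+1=-4$. By Lemma~\ref{lem:locate}(b), $\beta_1$ meets a segment $\bar D_5$ and contains no rise. Every nonempty factor of $\beta_2$ has sum at least $-1-1=-2$, and $\Sigma\beta_2\ge7-1=6$. By Lemma~\ref{lem:locate}(a), $\beta_2$ meets a segment $\bar U_7$ and contains no fall. All letters of $\beta_1$ precede those of $\beta_2$, so this $\bar U_7$ comes after this $\bar D_5$. By \eqref{eq:order}, the segments $\bar U_3\bar D_3$ that directly follow this $\bar D_5$ lie between the two and are contained in $\beta_1\beta_2$. If $\beta_2$ begins at or before the first letter of this $\bar D_3$, then $\beta_2$ contains the fall $\bar D_3$. Otherwise $\beta_1$ reaches from $\bar D_5$ into $\bar D_3$ and contains the rise $\bar U_3$. Both are excluded.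

So $|\alpha|\le68$. Reading the shuffle backward in time gives a shuffle of $\bar\beta$, a factor of $\omega$, and $\bar\alpha$, a factor of $\bar\omega$. Multiplying the letters of $\bar\alpha$ by $\sigma$ yields $\sigma$ times the reversal of the original alternating sequence, so this shuffle is $\sigma$-alternating too. The bound just proved gives $|\beta|=|\bar\beta|\le68$.
\end{proof}

\begin{remark}\label{rem:heights}
The proof shows what the four heights are for. A segment moves against its direction by at most $1$, and \eqref{eq:balance} allows an error of $1$; the small segments have height $3>1+1$ so that they cannot be passed unnoticed. The depth $5$ satisfies $5-1>3$, so that only $\bar D_5$ can follow $D_5$. The height $7$ satisfies $7-1>3$, so that only $\bar U_7$ can follow $U'$ when $\sigma=-1$, and $7-1>5$, so that no fall can compensate $U'$ when $\sigma=+1$.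
\end{remark}

\section{Counting odd points}\label{sec:count}

We treat all $n\ge42$ at once. When $42$ does not divide $n$, we pad $\Pi^k$ with blocks $\mathsf{QB}$, which add three points each and keep the hull vertices admissible, and with at most two blocks $\mathsf B$, which add one point each and do not. Write
\[
n=42k+j,\qquad j=3a+b,\qquad k\ge1,\quad 0\le j\le41,\quad b\in\{0,1,2\},
\]
and let $S_n$ be a point set of Section~\ref{sec:sets} with the cyclic sequence of types $\Pi^k(\mathsf{QB})^a\mathsf B^b$, built on any strictly convex polygon with $h=20k+2a+b$ vertices. Then $\Gamma$ has $42k+3a+b=n$ edges, so $|S_n|=n$. Since $\Pi$ and $\mathsf{QB}$ begin with $\mathsf Q$ and end with $\mathsf B$, the inadmissible hull vertices are those between two consecutive types $\mathsf B$, and there are $b$ of them. The $j$ edges of $\Gamma$ outside the part $\Pi^k$ are the \emph{padding edges}.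

\begin{proposition}\label{prop:count}
If a triangulation $G$ of $S_n$ has $N$ odd points, then
\[
n\le 274N+274b+137j-408 .
\]
\end{proposition}

\begin{proof}
Let $\ell$ be the number of leaves of the dual tree. By Lemma~\ref{lem:ears} there are $\ell$ tips, and at least $\ell-b$ of them are odd. Hence $\ell\le N+b$, and at most $N-\ell+b$ odd points are not tips. By Section~\ref{sec:facts}, the $n-2\ell$ triangles of degree $2$ form at most $2\ell-3$ chains. We break the chains into pieces without padding edges.

\emph{Cuts at odd points.} Let $g,g'$ be consecutive edges of the forward path of a chain, or of its backward path, with $s(g)\ne s(g')$. Cut the chain right after the earlier of the triangles $t_g,t_{g'}$. By Lemma~\ref{lem:signs} the common point $v$ of $g$ and $g'$ is odd. It is not a tip, because both edges of $\Gamma$ at a tip belong to a leaf, while $t_g,t_{g'}$ have degree $2$. The point $v$ determines the pair $g,g'$, so it causes only one cut. Thus there are at most $N-\ell+b$ cuts. In each resulting run any two consecutive forward edges have the same value of $s$, since otherwise a cut would separate their triangles, and the same holds for backward edges. So each run is a piece.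

\emph{Removal of padding.} Delete the triangles of degree $2$ whose side on $\Gamma$ is a padding edge. There are at most $j$ of them, each deletion raises the number of runs by at most one, and a run contained in a piece is a piece.

We are left with at most $(2\ell-3)+(N-\ell+b)+j=N+\ell+b+j-3$ pieces, which contain at least $n-2\ell-j$ triangles. The forward edges of such a piece form a path on $\Gamma$ without padding edges, read counterclockwise. If $j=0$ the cyclic sign word of $\Gamma$ is $W^k$, and if $j>0$ the path lies in the part of $\Gamma$ that spells $W^k$; in both cases the forward word is a factor of $\omega$. The backward path is read clockwise, so the backward word is a factor of $\bar\omega$. By Lemma~\ref{lem:piece} and Proposition~\ref{prop:short} each piece has at most $68+68=136$ triangles. Therefore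
\[
n\le2\ell+j+136\,(N+\ell+b+j-3).
\]
Inserting $\ell\le N+b$ gives $n\le 2N+2b+j+136\,(2N+2b+j-3)$, which is the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n=42k$ we have $j=b=0$, and Proposition~\ref{prop:count} gives $n\le274N-408$ for every triangulation of $S_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:alln}]
With $b\le2$ and $j\le41$, Proposition~\ref{prop:count} gives $n\le274N+548+5617-408=274N+5757$ for every triangulation of $S_n$. This is the lower bound. The upper bound holds because every $n$-point set in general position has a triangulation with at least $\lfloor2n/3\rfloor-3$ even points. Both bounds are linear in $n$ with positive slope, so $e(n)=\Theta(n)$.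
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:labels}]
If $c<\frac1{274}$, then $\frac{n-5757}{274}>cn$ for all sufficiently large $n$, and $S_n$ has the first property. For the second, a triangulation of $S_n$ has at least $\frac{n-5757}{274}$ odd points, at most $m$ of them are labeled ``odd'', and each of the others violates its label.
\end{proof}

\begin{thebibliography}{1}

\bibitem{even}
\emph{Triangulations with many points of even degree},
\texttt{http://cccg.ca/proceedings/2010/paper29.pdf}.

\end{thebibliography}
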